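\title{A small $nm$-stable compact $G$-group that is not abelian-by-finite}

\begin{abstract}
We construct a compact metrizable group $H$, nilpotent of class $2$ and of exponent $4$, with a continuous action of a Polish group $G$ by automorphisms, such that $(H,G)$ is small and $nm$-stable, of $\mathcal{NM}$-rank exactly $\omega+2$, while $H$ has no abelian subgroup of finite index. The group $H$ is the Heisenberg group of a bilinear map dual to a generic subspace $U$ of a tensor product $W_1\otimes W_2$ over $\mathbb{F}_2$. The main step shows that the automorphism group of $(W_1,W_2,U)$ is transitive on all tuples of linear functionals that satisfy no obvious relation; it combines Ramsey's theorem with a character sum estimate.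
\end{abstract}

\section{The problem and the result}\label{sec:intro}

A \emph{Polish structure} is a pair $(X,G)$, where $G$ is a Polish group acting faithfully on a set $X$ so that the stabilizer of every point of $X$ is a closed subgroup of $G$. It is \emph{small} if for every $n\in\omega$ there are only countably many orbits of $G$ on $X^n$. A \emph{compact $G$-group} is a Polish structure $(H,G)$ in which $H$ is a compact metrizable topological group and $G$ acts on $H$ by group automorphisms, the action $G\times H\to H$ being jointly continuous. Thus $(H,G)$ is a compact group with a prescribed supply of symmetries, and one may ask how much commutativity an abundant supply forces on $H$.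

Smallness is one way to say that the supply is abundant. A second way uses Baire category. For a finite set $D\subseteq X$ let $G_D$ be its pointwise stabilizer. We write $DE$ for $D\cup E$, and $aD$ for the union of $D$ with the set of entries of a finite tuple $a$. Let $o(a/D)$ be the orbit of $a$ under $G_D$; we identify it with $G_D/G_{aD}$ and give it the quotient topology, which makes it a Polish space. The tuple $a$ is \emph{$nm$-independent from $E$ over $D$} if $o(a/DE)$ is non-meager in $o(a/D)$: fixing the points of $E$ as well leaves $a$ a topologically large part of its freedom. The \emph{$\mathcal{NM}$-rank} counts how many times in succession this freedom can be cut down to a meager part: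
\begin{itemize}
\item $\mathcal{NM}(a/D)\ge 0$ always;
\item $\mathcal{NM}(a/D)\ge\alpha+1$ if and only if there is a finite $E$ such that $a$ is not $nm$-independent from $E$ over $D$ and $\mathcal{NM}(a/DE)\ge\alpha$;
\item for a limit ordinal $\alpha$, $\mathcal{NM}(a/D)\ge\alpha$ if and only if $\mathcal{NM}(a/D)\ge\alpha'$ for all $\alpha'<\alpha$.
\end{itemize}
Induction on $\alpha$ shows that $\mathcal{NM}(a/D)\ge\alpha+1$ implies $\mathcal{NM}(a/D)\ge\alpha$. So the ordinals $\alpha$ with $\mathcal{NM}(a/D)\ge\alpha$ form an initial segment, and $\mathcal{NM}(a/D)$ is its largest element, or $\infty$ if it contains all ordinals. The structure $(X,G)$ is \emph{$nm$-stable} if $\mathcal{NM}(a/D)<\infty$ for all finite tuples $a$ and finite sets $D$, and its $\mathcal{NM}$-rank is $\sup\{\mathcal{NM}(a/\emptyset):a\in X\}$. A chain $D_0\subseteq D_1\subseteq\cdots$ with each $o(a/D_{n+1})$ meager in $o(a/D_n)$ destroys $nm$-stability: by induction on $\alpha$, $\mathcal{NM}(a/D_n)\ge\alpha$ for all $n$.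

A group is \emph{abelian-by-finite} if it has an abelian subgroup of finite index; solvable-by-finite and nilpotent-by-finite are defined in the same way. The following results are quoted in \cite{PS}. Every small, $nm$-stable compact $G$-group is solvable-by-finite; every small compact $G$-group of finite $\mathcal{NM}$-rank is nilpotent-by-finite; every small compact $G$-group of $\mathcal{NM}$-rank $1$ is abelian-by-finite. The problem that we consider comes from \cite{PS}:
\begin{quote}
\emph{Is every small, $nm$-stable compact $G$-group abelian-by-finite?}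
\end{quote}
The three results point to a positive answer, and so do the first candidates for a counterexample: in Section~\ref{sec:heis} we shall see that the obvious compact groups of class $2$ are abelian-by-finite, or not small, or not $nm$-stable. Nevertheless the answer is negative.

\begin{theorem}\label{thm:main}
There is a compact $G$-group $(H,G)$ such that
\begin{enumerate}
\item[(1)] $(H,G)$ is small;
\item[(2)] $(H,G)$ is $nm$-stable, of $\mathcal{NM}$-rank exactly $\omega+2$;
\item[(3)] $H$ is nilpotent of class $2$, of exponent $4$, and not abelian-by-finite. Moreover, there is an infinite closed central subgroup $Z$ of $H$ such that for every open subgroup $O\le H$ the group $\overline{[O,O]}$ is a subgroup of finite index in $Z$; so no open subgroup of $H$ has a finite derived group.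
\end{enumerate}
\end{theorem}

The example has infinite rank, and we make no claim about groups of finite $\mathcal{NM}$-rank.

Section~\ref{sec:heis} attaches a compact $G$-group to every subspace $U$ of a tensor product $W_1\otimes W_2$ of countable $\mathbb{F}_2$-spaces. Section~\ref{sec:M} chooses $U$ by an amalgamation construction and proves (3). The core of the paper is Sections \ref{sec:ext}--\ref{sec:proofext}, which classify the orbits of $G$ on tuples. From this classification, Section~\ref{sec:orbits} derives (1), and Section~\ref{sec:rank} computes the rank of every tuple over every finite set (Theorem~\ref{thm:rank}), which gives (2).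

\section{Tools and a first example}\label{sec:tools}

Throughout, $k=\mathbb{F}_2$, linear means $k$-linear, and $\otimes=\otimes_k$. We use the following facts.

\begin{itemize}
\item[(T1)] \emph{Baire category.} In a Polish space no nonempty open set is meager, so comeager sets are dense. Closed subsets and $G_\delta$ subsets of Polish spaces are Polish. If $X_0$ is dense in $X$ and $N$ is meager in $X$, then $N\cap X_0$ is meager in $X_0$. Indeed, if $N$ is closed and contains $O\cap X_0$ with $O$ open, then $O\subseteq\overline{O\cap X_0}\subseteq N$.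
\item[(T2)] The preimage of a meager set under a continuous open map is meager, because the preimage of a closed set with empty interior is closed with empty interior.
\item[(T3)] \emph{Effros' theorem} \cite[Theorem 2.2.2]{BK}. If a Polish group acts continuously and transitively on a nonempty Polish space $X$, then for every $x\in X$ the map $g\mapsto gx$ is open.
\item[(T4)] A closed subgroup of finite index in a topological group is open, since its complement is a finite union of closed cosets.
\item[(T5)] The map $\pi:G_D\to o(a/D)$, $\pi(g)=ga$, is a continuous open surjection. If $Y\subseteq o(a/D)$ and $\pi^{-1}(Y)$ is closed and meager in $G_D$, then $Y$ is closed with empty interior. It is closed by the definition of the quotient topology, and a nonempty open subset of $Y$ would have a nonempty, open, meager preimage, against (T1).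
\item[(T6)] \emph{Duality.} For a countable $k$-space $W$, the dual $W^*=\operatorname{Hom}(W,k)$ with pointwise convergence is a compact metrizable group; the annihilators $F^\perp$ of finite subspaces $F\le W$ form a base at $0$. If $W$ is infinite, then $W^*$ has no isolated points. A tuple $x\in (W^*)^n$ is linearly independent if and only if the linear map $x:W\to k^n$ is surjective. A closed subgroup $K\le W^*$ equals $(K^\perp)^\perp$, where $K^\perp\le W$: if $z\notin K$, then $z|_F\notin K|_F$ for some finite $F\le W$, so some $w\in F$ is killed by $K$ and not by $z$. An element of $W\otimes W'$ killed by all $x\otimes y$ with $x\in W^*$, $y\in W'^*$ is zero.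
\item[(T7)] \emph{Ramsey's theorem.} For all $c$ and $l$ there is $N$ such that, whenever the elements and the two-element subsets of $\{1,\dots,N\}$ are colored with $c$ colors, there is an $l$-element set whose elements all have one color and whose pairs all have one color. (First apply the pigeonhole principle to the elements, then Ramsey's theorem for pairs.)
\end{itemize}

\begin{example}\label{ex:V}
Let $W$ be a countably infinite $k$-space, $V=W^*$ and $G=GL(W)$, acting by $gx=x\circ g^{-1}$. Any two surjections $W\to k^n$ differ by an element of $G$, so $G$ is transitive on independent $n$-tuples in $V$. The orbit of an arbitrary tuple is therefore determined by its linear relations, and $(V,G)$ is small. Let $a\in V$ and let $D\subseteq V$ be finite. If $a\in\operatorname{span}D$, then $o(a/D)$ is a point and $\mathcal{NM}(a/D)=0$. Otherwise $o(a/D)=V\setminus\operatorname{span}D$, and its topology is the one induced from $V$ by (T3). In this case $o(a/DE)$ is either cofinite in $V$, hence non-meager, or the single point $a$, which is meager. So $\mathcal{NM}(a/D)=1$.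
\end{example}

Here an orbit classification by linear algebra gave both smallness and the rank. We want a non-abelian group with a classification of the same kind.

\section{Groups attached to subspaces of a tensor product}\label{sec:heis}

Let $W_1,W_2$ be countable $k$-spaces and $U\le W_1\otimes W_2$. Put $V_i=W_i^*$, $Z=U^*$ and
\[
\beta:V_1\times V_2\to Z,\qquad \beta(x,y)=(x\otimes y)|_U .
\]
The map $\beta$ is bilinear, and it is continuous because $\beta(x,y)(u)$ depends on finitely many values of $x$ and $y$. Let $H=V_1\times V_2\times Z$ with the product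
\[
(x,y,z)(x',y',z')=(x+x',\,y+y',\,z+z'+\beta(x,y')).
\]
Both bracketings of a triple product have third coordinate $z+z'+z''+\beta(x,y')+\beta(x,y'')+\beta(x',y'')$, and $(x,y,z)^{-1}=(x,y,z+\beta(x,y))$. So $H$ is a compact metrizable group. We identify $Z$ with the closed central subgroup $0\times0\times Z$. Then $H/Z$ is abelian, and
\begin{equation}\label{eq:comm}
[(x,y,z),(x',y',z')]=\beta(x,y')+\beta(x',y),\qquad (x,y,z)^2=\beta(x,y).
\end{equation}
If $\beta\neq0$, then $H$ has class $2$ and exponent $4$.

Let
\[
G=\{(g_1,g_2)\in GL(W_1)\times GL(W_2):(g_1\otimes g_2)U=U\}.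
\]
Linearity and the conditions $(g_1\otimes g_2)^{\pm1}u\in U$ for $u\in U$ each involve finitely many values of $g_i^{\pm1}$, so $G$ is closed in the Polish group $\operatorname{Sym}(W_1)\times\operatorname{Sym}(W_2)$, hence Polish. It acts on $W_1$, $W_2$, $U$, and on $V_1$, $V_2$, $Z$ by $f\mapsto f\circ g^{-1}$. Since $g\beta(x,y)=\beta(gx,gy)$, the coordinatewise action on $H$ is by automorphisms. It is faithful since $V_i$ separates the points of $W_i$, and jointly continuous since $(gf)(w)=f(g^{-1}w)$ is locally constant in $(g,f)$. Point stabilizers are therefore closed, and $(H,G)$ is a compact $G$-group.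

For subspaces $A_i\le W_i$, we say that $u\in W_1\otimes W_2$ \emph{vanishes modulo $A=(A_1,A_2)$} if it lies in
\[
A_1\otimes W_2+W_1\otimes A_2=\ker\big(W_1\otimes W_2\to (W_1/A_1)\otimes(W_2/A_2)\big).
\]
The notion does not depend on the ambient spaces: if $W_i\le W_i'$, then $(W_1/A_1)\otimes(W_2/A_2)$ embeds in $(W_1'/A_1)\otimes(W_2'/A_2)$.

\begin{lemma}\label{lem:comm}
Let $A_i\le W_i$, and let $K_A$ be the closed subgroup of $Z$ generated by all $\beta(x,y)$ with $x\in A_1^\perp$, $y\in A_2^\perp$. Then $K_A$ is the annihilator in $Z$ of $\{u\in U: u\text{ vanishes modulo }A\}$. The group $H$ is abelian-by-finite if and only if there are finite $A_1,A_2$ such that all of $U$ vanishes modulo $A$.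
\end{lemma}

\begin{proof}
We have $A_i^\perp=(W_i/A_i)^*$. An element $u\in U$ is killed by $K_A$ if and only if its image in $(W_1/A_1)\otimes(W_2/A_2)$ is killed by all $x\otimes y$, that is, if and only if the image is zero. Now $K_A=(K_A^\perp)^\perp$ by (T6). If $U$ vanishes modulo a finite $A$, then $K_A=0$ and $A_1^\perp\times A_2^\perp\times Z$ is an abelian subgroup of finite index by \eqref{eq:comm}. Conversely, the closure of an abelian subgroup of finite index is abelian, and open by (T4). It contains $A_1^\perp\times0\times0$ and $0\times A_2^\perp\times0$ for some finite $A_i$; then $K_A=0$ by \eqref{eq:comm}, so $K_A^\perp=U$.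
\end{proof}

If $U$ is finite, it lies in $A_1\otimes A_2$ for some finite $A_i$, and $H$ is abelian-by-finite. So $U$ and $Z$ must be infinite, and $G$ must have few orbits on $Z^n$ as well as on $V_i^n$. Two natural choices of $U$ fail. In both, $W_1=W_2=W$ has a basis $(e_i)_{i\in\omega}$.

\begin{example}[the full tensor product is not small]\label{ex:full}
Let $U=W\otimes W$, so that $Z$ consists of all bilinear forms on $W$ and $G=GL(W)^2$. Let $\langle\ ,\ \rangle\in Z$ be the form with $\langle e_i,e_j\rangle=1$ exactly when $i=j$. For an infinite set $I$ of positive integers let $N_I$ be a direct sum of nilpotent Jordan blocks, one of each size $i\in I$, and let $z_I(w,w')=\langle N_Iw,w'\rangle$. If $g$ fixes $\langle\ ,\ \rangle$ and maps $z_I$ to $z_{I'}$, then $\langle N_{I'}g_1w,g_2w'\rangle=\langle N_Iw,w'\rangle=\langle g_1N_Iw,g_2w'\rangle$, so $N_{I'}g_1=g_1N_I$. Since $i\in I$ if and only if $\ker N_I\cap N_I^{i-1}W\ne\ker N_I\cap N_I^{i}W$, this forces $I=I'$. So $G$ has uncountably many orbits on $Z^2$.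
\end{example}

\begin{example}[the diagonal is small but not $nm$-stable]\label{ex:diag}
Let $U$ be spanned by the $e_i\otimes e_i$. These are the only nonzero pure tensors in $U$, so $G=\operatorname{Sym}(\omega)$, and $H=F^\omega$, where $F$ is the group of upper unitriangular $3\times3$ matrices over $k$. By Lemma~\ref{lem:comm}, $H$ is not abelian-by-finite. An $n$-tuple in $H$ is a map $\omega\to F^n$, and its orbit is determined by the sizes of the fibers, so $(H,G)$ is small. Now let $x\in V_1=k^\omega$ take both values infinitely often, let $Y_1,Y_2,\dots$ be disjoint infinite subsets of $x^{-1}(1)$, and put $a=(x,0,0)$ and $D_n=\{(1_{Y_j},0,0):j\le n\}$. The orbit $o(a/D_{n+1})$ lies in a subset of $o(a/D_n)$ whose preimage in $G_{D_n}$ is the closed set $N=\{g:gx=1\text{ on }Y_{n+1}\}$. Given $g\in N$ and a finite $F_0\subseteq\omega$, choose $i\in Y_{n+1}$ and $j$ with $(gx)(j)=0$, both outside $gF_0$. Neither lies in $Y_1\cup\dots\cup Y_n$, so $g'=(i\ j)g$ is in $G_{D_n}$; it agrees with $g$ on $F_0$ and is not in $N$. So $N$ has empty interior, $o(a/D_{n+1})$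 is meager in $o(a/D_n)$ by (T5), and $\mathcal{NM}(a/\emptyset)=\infty$.
\end{example}

In Example~\ref{ex:full} an element $z\in Z$ can be evaluated in one variable, giving a linear map $w\mapsto z(w\otimes\cdot)$ from $W_1$ to $V_2$, and pairs of linear maps have many invariants. In Example~\ref{ex:diag} this cannot happen, since only finitely many elements of $U$ vanish modulo a finite $A$, but $G$ is too small to be transitive on $V_1\setminus0$. We keep the thinness of the diagonal and make $U$ as homogeneous as thinness permits.

\section{Strong extensions and the generic subspace}\label{sec:M}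

A \emph{structure} is a triple $A=(A_1,A_2,U_A)$ of $k$-spaces with $U_A\le A_1\otimes A_2$; it is \emph{finite} if $A_1$ and $A_2$ are. We write $A\preceq B$, and call $B$ a \emph{strong extension} of $A$, if $A_i\le B_i$ and
\[
U_A=\{u\in U_B:u\text{ vanishes modulo }A\}.
\]
Equivalently, the map $U_B\to(B_1/A_1)\otimes(B_2/A_2)$ has kernel $U_A$: every new element of $U_B$ has a nonzero component that is new in both variables. In particular $U_A=U_B\cap(A_1\otimes A_2)$. For instance, $(kw,kq,k\,w\otimes q)$ is not a strong extension of $(kw,0,0)$. A \emph{strong embedding} $f:B\to C$ is a pair of injective linear maps $f_i:B_i\to C_i$ with $(f_1B_1,f_2B_2,(f_1\otimes f_2)U_B)\preceq C$; we write $f$ for $f_1$, $f_2$ and $f_1\otimes f_2$. It is \emph{over $A$} if it is the identity on $A_1$ and $A_2$.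

\begin{lemma}\label{lem:strong}
\begin{enumerate}
\item[(S1)] $0\preceq A$ for every $A$. If $A\preceq B\preceq C$, then $A\preceq C$; so strong embeddings compose.
\item[(S2)] If $A\preceq C$, $B\preceq C$ and $A_i\le B_i$, then $A\preceq B$.
\item[(S3)] Let $A\preceq B$ and $A\preceq B'$. Let $C=B\oplus_AB'$ be given by $C_i=B_i\oplus_{A_i}B_i'$ and $U_C=U_B+U_{B'}$. Then $B\preceq C$, $B'\preceq C$ and $U_B\cap U_{B'}=U_A$.
\end{enumerate}
\end{lemma}

\begin{proof}
(S1) Only $0$ vanishes modulo $0$. If $u\in U_C$ vanishes modulo $A$, it vanishes modulo $B$, so $u\in U_B$, and then $u\in U_A$. Conversely $U_A\subseteq U_B\subseteq U_C$.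

(S2) We have $U_A\subseteq U_C\cap(B_1\otimes B_2)=U_B$, and an element of $U_B\subseteq U_C$ that vanishes modulo $A$ lies in $U_A$.

(S3) Let $u\in U_B$, $u'\in U_{B'}$, and suppose that $u+u'$ vanishes modulo $B$. Then so does $u'$. Since $C_i/B_i=B_i'/A_i$, this means that $u'$ vanishes modulo $A$, so $u'\in U_A$ and $u+u'\in U_B$. Thus $B\preceq C$, and $B'\preceq C$ by symmetry. Writing $B_i=A_i\oplus P_i$ and $B_i'=A_i\oplus P_i'$, we see that $(B_1\otimes B_2)\cap(B_1'\otimes B_2')=A_1\otimes A_2$. Hence $U_B\cap U_{B'}\subseteq U_B\cap(A_1\otimes A_2)=U_A$.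
\end{proof}

\begin{proposition}\label{prop:M}
There is a countable structure $M=(W_1,W_2,U)$ such that
\begin{enumerate}
\item[(M1)] every finite subset of $W_1\cup W_2$ lies in some finite $A\preceq M$;
\item[(M2)] if $A\preceq M$ and $A\preceq B$ are finite, there is a strong embedding $B\to M$ over $A$.
\end{enumerate}
\end{proposition}

\begin{proof}
We build finite structures $0=A^{(0)}\preceq A^{(1)}\preceq\cdots$ with $A^{(n+1)}=A^{(n)}\oplus_AB$ for a pair of finite structures $A\preceq A^{(n)}$, $A\preceq B$; then $A^{(n)}\preceq A^{(n+1)}$ by (S3). For each $m$ there are finitely many $A\preceq A^{(m)}$, each has countably many finite strong extensions $B$ up to isomorphism over $A$, and $A\preceq A^{(m)}$ implies $A\preceq A^{(n)}$ for $n\ge m$ by (S1). So we can enumerate the tasks as they arise and arrange that every pair $A\preceq A^{(m)}$, $A\preceq B$ is used at some stage $n\ge m$. Let $M$ be the union. An element of $U$ that vanishes modulo $A^{(n)}$ lies in $U_{A^{(m)}}$ for some $m\ge n$, hence in $U_{A^{(n)}}$ because $A^{(n)}\preceq A^{(m)}$. So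 $A^{(n)}\preceq M$, which gives (M1). For (M2), $A_i\le A^{(m)}_i$ for some $m$, so $A\preceq A^{(m)}$ by (S2). If the pair $(A,B)$ is used at stage $n$, then $B\preceq A^{(n+1)}\preceq M$.
\end{proof}

From now on $M$ is fixed, and $V_1,V_2,Z,\beta,H,G$ are those of Section~\ref{sec:heis} for this $M$. The spaces $W_1$, $W_2$ and $U$ are infinite: by (S1) and (S3), $A\oplus_0(kp,kq,k\,p\otimes q)$ is a strong extension of any finite $A\preceq M$, and (M2) embeds it in $M$. By (M1), every finite subset of $U$ lies in $A_1\otimes A_2$, hence in $U_A$, for some finite $A\preceq M$.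

\begin{proof}[Proof of Theorem~\ref{thm:main}(3)]
Let $O\le H$ be an open subgroup. By (M1) there is a finite $A\preceq M$ such that $O$ contains $A_1^\perp\times A_2^\perp\times U_A^\perp$. By \eqref{eq:comm}, $K_A\le\overline{[O,O]}\le Z$. Since $A\preceq M$, Lemma~\ref{lem:comm} gives $K_A=U_A^\perp$, which has finite index $|U_A|$ in the infinite group $Z$. So $\overline{[O,O]}$ has finite index in $Z$, and $[O,O]$ is infinite. The elements of $U$ that vanish modulo a finite pair of subspaces lie in some finite $U_A$, so $H$ is not abelian-by-finite by Lemma~\ref{lem:comm}. In particular $\beta\neq0$, so $H$ has class $2$ and exponent $4$.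
\end{proof}

This proof used only (M1) and the fact that $U$ is infinite, both of which hold for the diagonal as well. Everything else depends on (M2).

\section{The extension property}\label{sec:ext}

Some relations between elements of $V_1$, $V_2$ and $Z$ are preserved by $G$ for trivial reasons: linear relations, and relations of the form $z=\sum_i\beta(x_i,y_i)$. Put
\[
Z_m=\Big\{\sum_{i=1}^m\beta(x_i,y_i):x_i\in V_1,\ y_i\in V_2\Big\},\qquad Z_{\mathrm{fin}}=\bigcup_mZ_m .
\]
Each $Z_m$ is compact and $G$-invariant, and $Z_{\mathrm{fin}}$ is the span of $\beta(V_1\times V_2)$. Recall that a bilinear form has rank at most $m$ if and only if it is a sum of $m$ products of linear functionals; so $Z_m$ consists of the functionals on $U$ that extend to a form of rank at most $m$ on $W_1\times W_2$.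

\begin{definition}
A triple $\mathbf t=(x,y,z)\in V_1^{n_1}\times V_2^{n_2}\times Z^{n_3}$, viewed as linear maps $x:W_1\to k^{n_1}$, $y:W_2\to k^{n_2}$, $z:U\to k^{n_3}$, is \emph{generic of type $(n_1,n_2,n_3)$} if $x$ and $y$ are surjective and $\lambda z\notin Z_{\mathrm{fin}}$ for every nonzero $\lambda\in(k^{n_3})^*$. In other words, the tuples $x$ and $y$ are independent and $z$ is independent modulo $Z_{\mathrm{fin}}$.
\end{definition}

We shall prove that $G$ is transitive on generic triples of a given type. By a back-and-forth argument this reduces to a version of (M2) with prescribed values.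

\begin{proposition}[extension property]\label{prop:ext}
Let $(x,y,z)$ be generic of type $(n_1,n_2,n_3)$, let $A\preceq M$ and $A\preceq B$ be finite, and let $x_B:B_1\to k^{n_1}$, $y_B:B_2\to k^{n_2}$, $z_B:U_B\to k^{n_3}$ be linear maps extending $x|_{A_1}$, $y|_{A_2}$, $z|_{U_A}$. Then there is a strong embedding $f:B\to M$ over $A$ with $xf=x_B$, $yf=y_B$, $zf=z_B$.
\end{proposition}

Some genericity is needed: if $z=\beta(x,y)$, then $z(p\otimes q)=x(p)y(q)$ for all $p\otimes q\in U$, and the three values cannot be prescribed freely. The difficulty is that the statement concerns \emph{every} generic triple, while $M$ was built without reference to any. Property (M2) embeds a finite extension $B'$ of $A$ in $M$, but gives no control over the values that $x,y,z$ take on the image; we may think of them as chosen by an adversary. So we need a finite $B'$ with many strong copies of $B$ over $A$, so arranged that every choice of the adversary is right on at least one copy.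

\begin{example}[three copies]\label{ex:three}
Let $0\ne x\in V_1$, let $A\preceq M$ be finite with $x(w)=1$ for some $w\in A_1$, and let $B=A\oplus_0(kp,kq,k\,p\otimes q)$. We look for a strong embedding $f$ over $A$ with $x(fp)=\epsilon$ for a given $\epsilon\in k$. Replacing $fp$ by $fp+w$ would correct a wrong value, but $(fp+w)\otimes fq$ is not in $U$. Instead let
\[
B_1'=A_1\oplus kp_1\oplus kp_2,\qquad p_3=p_1+p_2+\epsilon w,\qquad B_2'=A_2\oplus kq_1\oplus kq_2\oplus kq_3,
\]
and $U_{B'}=U_A+\sum_{s=1}^3k\,p_s\otimes q_s$. The images of the $p_s\otimes q_s$ in $(B_1'/A_1)\otimes(B_2'/A_2)$ are independent, since the $q_s$ are independent and the $p_s$ are nonzero modulo $A$. So $A\preceq B'$. For each $t$, the copy $(A_1+kp_t,A_2+kq_t,U_A+k\,p_t\otimes q_t)$ of $B$ is strong in $B'$ for the same reason: the two other $p_s$ are nonzero modulo $A_1+kp_t$, and the two other $q_s$ are independent modulo $A_2+kq_t$. Embed $B'$ in $M$ by (M2). Then $x(p_1)+x(p_2)+x(p_3)=\epsilon$. If all three values were $\epsilon+1$, their sum would be $\epsilon+1$; so $x(p_s)=\epsilon$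 for some $s$.
\end{example}

Three features of this example persist. Each copy of $p$ is an old vector plus a new vector. The new vectors are linearly dependent, so that the adversary's values on them, as a function of $s$, are confined to a subspace $\mathcal P$ of $k^S$, here the functions on $S=\{1,2,3\}$ with sum $0$. And the dependence is mild enough to keep all copies strong. To control $y$ too, the $q_s$ must be dependent. To control $z$, the tensors $p_s\otimes q_s$ must be dependent modulo $U_A$, because otherwise $z$ is free on them. The next section finds conditions on $\mathcal P$ under which the copies remain strong, and then a space $\mathcal P$ that meets the conditions and still restrains the adversary.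

\section{Many copies of one extension}\label{sec:copies}

For a finite set $S$ and a subspace $\mathcal P\le k^S$, let $\mathcal P^2$ be the span of the pointwise products $fg$ with $f,g\in\mathcal P$. Since $k=\mathbb{F}_2$, we have $f^2=f$, and so $\mathcal P\subseteq\mathcal P^2$. Let $e_s\in\mathcal P^*$ be evaluation at $s\in S$. A linear functional on $\mathcal P^*$ is given by some $f\in\mathcal P$ and maps $e_s$ to $f(s)$. A linear functional on $\mathcal P^*\otimes\mathcal P^*$ is given by some $\sum_if_i\otimes g_i$ and maps $e_s\otimes e_s$ to $\sum_if_i(s)g_i(s)$, the value at $s$ of an element of $\mathcal P^2$.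

Fix finite structures $A\preceq B$ and write $B_1=A_1\oplus P$, $B_2=A_2\oplus Q$. For $u\in B_1\otimes B_2$ let $u_{PQ}$ be its component in $P\otimes Q$. Fix a basis $u^1,\dots,u^r$ of a complement of $U_A$ in $U_B$. Because $A\preceq B$,
\begin{equation}\label{eq:indep}
u^1_{PQ},\dots,u^r_{PQ}\ \text{ are linearly independent.}
\end{equation}
The old parts of a copy of $B$ are described by a point of $\Theta=\operatorname{Hom}(P,A_1)\times\operatorname{Hom}(Q,A_2)$. Let $\mathcal L\le k^\Theta$ be the span of $1$ and of the functions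
\[
(\phi,\psi)\mapsto\xi(\phi p),\qquad(\phi,\psi)\mapsto\eta(\psi q),\qquad(\phi,\psi)\mapsto\rho(\phi p\otimes\psi q)
\]
with $p\in P$, $q\in Q$, $\xi\in A_1^*$, $\eta\in A_2^*$, and $\rho\in(A_1\otimes A_2)^*$ \emph{vanishing on $U_A$}. Given a map $S\to\Theta$, we regard elements of $\mathcal L$ as functions on $S$.

\begin{lemma}[copies]\label{lem:copies}
Let $S$ be a finite set with a map $s\mapsto(\phi_s,\psi_s)$ to $\Theta$, and let $\mathcal P\le k^S$ satisfy
\begin{equation}\label{eq:C}
1\in\mathcal P\qquad\text{and}\qquad \ell f\in\mathcal P^2\ \text{ for all }\ell\in\mathcal L,\ f\in\mathcal P.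
\end{equation}
Put $B_1'=A_1\oplus(P\otimes\mathcal P^*)$ and $B_2'=A_2\oplus(Q\otimes\mathcal P^*)$. Let $\theta_s:B_i\to B_i'$ be the identity on $A_i$, with $\theta_sp=\phi_sp+p\otimes e_s$ and $\theta_sq=\psi_sq+q\otimes e_s$ for $p\in P$, $q\in Q$, and let $U_{B'}=U_A+\sum_s\theta_s(U_B)$. Then:
\begin{enumerate}
\item[(a)] for every linear $\zeta:B_1'\otimes B_2'\to k$ and $u\in B_1\otimes B_2$, the function $s\mapsto\zeta(\theta_su)+\zeta((\phi_s\otimes\psi_s)u_{PQ})$ is in $\mathcal P^2$; if $\zeta$ vanishes on $U_A$, then $s\mapsto\zeta(\theta_su)$ is in $\mathcal P^2$;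
\item[(b)] $A\preceq B'$;
\item[(c)] each $\theta_t:B\to B'$ is a strong embedding over $A$.
\end{enumerate}
\end{lemma}

\begin{proof}
By \eqref{eq:C} with $f=1$ we have $\mathcal L\subseteq\mathcal P^2$.

(a) The expression is linear in $u$, so let $u$ be a pure tensor, with $w_i\in A_i$, $p\in P$, $q\in Q$. If $u=w_1\otimes w_2$, the function is constant. If $u=w_1\otimes q$, it is $\zeta(w_1\otimes\psi_sq)+\zeta(w_1\otimes(q\otimes e_s))$, the sum of an element of $\mathcal L$ and an element of $\mathcal P$; the case $u=p\otimes w_2$ is symmetric. If $u=p\otimes q$, it is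
\[
\zeta\big(\phi_sp\otimes(q\otimes e_s)\big)+\zeta\big((p\otimes e_s)\otimes\psi_sq\big)+\zeta\big((p\otimes e_s)\otimes(q\otimes e_s)\big).
\]
The functional $w\otimes e\mapsto\zeta(w\otimes(q\otimes e))$ on $A_1\otimes\mathcal P^*$ has the form $\sum_i\xi_i\otimes f_i$ with $\xi_i\in A_1^*$, $f_i\in\mathcal P$. So the first term is $\sum_i\xi_i(\phi_sp)f_i(s)$, which is in $\mathcal P^2$ by \eqref{eq:C}. The second term is symmetric, and the third is a functional of $e_s\otimes e_s$. Finally, if $\zeta$ vanishes on $U_A$, then $s\mapsto\zeta((\phi_s\otimes\psi_s)u_{PQ})$ is in $\mathcal L$ by the definition of $\mathcal L$.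

For (b) and (c), note that $\theta_s$ fixes $U_A$, so every element of $U_{B'}$ has the form
\[
u=u_A+\sum_{j=1}^r\sum_{s\in S}c_{sj}\,\theta_su^j,\qquad u_A\in U_A,\ c_{sj}\in k .
\]
Its component in $(P\otimes\mathcal P^*)\otimes(Q\otimes\mathcal P^*)\cong(P\otimes Q)\otimes(\mathcal P^*\otimes\mathcal P^*)$ is $\sum_ju^j_{PQ}\otimes\sum_sc_{sj}\,e_s\otimes e_s$.

(b) Suppose that $u$ vanishes modulo $A$. Then this component is zero, and by \eqref{eq:indep} $\sum_sc_{sj}\,e_s\otimes e_s=0$ for each $j$; that is, $\sum_sc_{sj}F(s)=0$ for all $F\in\mathcal P^2$. If $\zeta$ vanishes on $U_A$, we may take $F(s)=\zeta(\theta_su^j)$ by (a), and we get $\zeta(u)=0$. Hence $u\in U_A$.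

(c) Since $e_t(1)=1$, we have $e_t\ne0$. So $\theta_t$ is injective, with $\theta_tB_1=A_1\oplus(P\otimes ke_t)$ and $\theta_tB_2=A_2\oplus(Q\otimes ke_t)$. The quotients $B_i'/\theta_tB_i$ are $P\otimes(\mathcal P^*/ke_t)$ and $Q\otimes(\mathcal P^*/ke_t)$, and the dual of $\mathcal P^*/ke_t$ is $\mathcal P_t=\{f\in\mathcal P:f(t)=0\}$. Suppose that $u$ vanishes modulo $\theta_tB$. By \eqref{eq:indep}, for each $j$ the image of $\sum_sc_{sj}\,e_s\otimes e_s$ in $(\mathcal P^*/ke_t)^{\otimes2}$ is zero; that is, $\sum_sc_{sj}F(s)=0$ for all $F\in\mathcal P_t^2$. From $\mathcal P=k1\oplus\mathcal P_t$ we get $\mathcal P^2=k1+\mathcal P_t+\mathcal P_t^2$, and $\mathcal P_t\subseteq\mathcal P_t^2$ because $f=f^2$. So every $F\in\mathcal P^2$ is $F(t)\cdot1+F_0$ with $F_0\in\mathcal P_t^2$, and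
\[
\sum_sc_{sj}F(s)=c_jF(t),\qquad\text{where } c_j=\sum_sc_{sj}.
\]
If $\zeta$ vanishes on $U_A$, then (a) gives $\zeta(u)=\sum_jc_j\zeta(\theta_tu^j)$. So $u+\theta_t(\sum_jc_ju^j)$ is killed by all such $\zeta$ and lies in $U_A$, whence $u\in\theta_t(U_B)$.
\end{proof}

The proof of (b) explains the shape of $\mathcal L$. A linear relation among the new parts $e_s\otimes e_s$ must produce an element of $U_A$, and \eqref{eq:C} guarantees this. The element need not be zero, because only forms $\rho$ that vanish on $U_A$ enter $\mathcal L$; through such relations the known values of $z$ on $U_A$ constrain the values of $z$ on the copies.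

By (a), the adversary's values on the copy $\theta_sB$ are known up to functions of $s$ in $\mathcal P$ (for $x$ and $y$) and in $\mathcal P^2$ (for $z$). So $\mathcal P$ should be small, while \eqref{eq:C} wants $\mathcal P^2$ large. The obvious choice $S=\Theta$, $\mathcal P=\mathcal L$ satisfies \eqref{eq:C} but restrains nothing: $\mathcal P$ contains the functions $\xi(\phi p)$ and $\mathcal P^2$ contains the products $\xi(\phi p)\eta(\psi q)$, so the adversary can cancel all dependence on the old parts. The remedy is a second, hidden, parameter $\sigma$. On each fiber $\Theta\times\{\sigma\}$ the space $\mathcal P$ still restricts to all of $\mathcal L$, but a bounded number of functions cannot use this freedom on all fibers at once.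

\begin{lemma}[hidden parameter]\label{lem:hidden}
Let $\Theta$ be a finite nonempty set, $1\in\mathcal L\le k^\Theta$, and $m\ge1$. There are a finite set $\Sigma$ and a subspace $\mathcal P\le k^{\Theta\times\Sigma}$ satisfying \eqref{eq:C} such that for all $\kappa^1,\dots,\kappa^m\in\mathcal P$ and $F^1,\dots,F^m\in\mathcal P^2$ there is $\sigma\in\Sigma$ for which each $\kappa^\nu(\cdot,\sigma)$ is constant and each $F^\nu(\cdot,\sigma)$ lies in $\mathcal L$.
\end{lemma}

\begin{proof}
Let $N$ be given by (T7) for $l=4$ and $c=2^{2m|\Theta|}$ colors, and let $\Sigma$ be the set of four-element subsets of $\{1,\dots,N\}$. On $\Theta\times\Sigma$ let $1_\sigma$ be the indicator of the fiber over $\sigma$, and let $\delta_i$ be the indicator of the set of $(\vartheta,\sigma)$ with $i\in\sigma$. Let $\mathcal P$ be spanned by the functions $1_\sigma$ $(\sigma\in\Sigma)$ and $\delta_i\ell$ $(i\le N,\ \ell\in\mathcal L)$. Then $1=\sum_\sigma1_\sigma\in\mathcal P$, and for $\ell,\ell'\in\mathcal L$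
\[
\ell\cdot1_\sigma=(\delta_i\ell)\,1_\sigma\quad\text{for any } i\in\sigma,\qquad \ell\cdot\delta_i\ell'=(\delta_i\ell)(\delta_i\ell').
\]
This proves \eqref{eq:C}. Expanding in generators, we can write
\[
\kappa^\nu=\kappa^\nu_0+\sum_i\delta_i\kappa^\nu_i,\qquad F^\nu=F^\nu_0+\sum_i\delta_iF^\nu_{ii}+\sum_{i<j}\delta_i\delta_jF^\nu_{ij},
\]
where $\kappa^\nu_i,F^\nu_{ij}\in k^\Theta$, the function $\kappa^\nu_0$ depends only on $\sigma$, and $F^\nu_0$ collects the products $1_\sigma1_{\sigma'}$ and $1_\sigma\delta_i\ell$, so that it restricts to an element of $\mathcal L$ on every fiber. Color $i$ by $(\kappa^\nu_i,F^\nu_{ii})_{\nu\le m}$ and $i<j$ by $(F^\nu_{ij})_{\nu\le m}$. There is $\sigma\in\Sigma$ on which both colorings are constant. On the fiber over $\sigma$, the sums over $i$ consist of $4$ equal terms and the sum over $i<j$ of $\binom42=6$ equal terms, so they vanish in characteristic $2$. Hence $\kappa^\nu(\cdot,\sigma)=\kappa^\nu_0(\cdot,\sigma)$ and $F^\nu(\cdot,\sigma)=F^\nu_0(\cdot,\sigma)$.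
\end{proof}

The number $4$ is the least $l>0$ for which $l$ and $\binom l2$ are both even.

\section{Proof of the extension property; homogeneity}\label{sec:proofext}

Consider first the smallest case with $z$: type $(0,0,1)$ and $B=A\oplus_0(kp,kq,k\,p\otimes q)$, so that $\Theta=A_1\times A_2$. By Lemmas \ref{lem:copies}(a) and \ref{lem:hidden}, on a suitable fiber the value of $z$ on the copy of $p\otimes q$ indexed by $(w_1,w_2)\in\Theta$ is $\Psi(w_1\otimes w_2)+\xi(w_1)+\eta(w_2)+\epsilon_0$, where $\Psi$ is a bilinear form that agrees with $z$ on $U_A$. If $z|_{U_A}\ne0$, then $\Psi\neq0$; summing over the four points $(0,0)$, $(w_1,0)$, $(0,w_2)$, $(w_1,w_2)$ with $\Psi(w_1\otimes w_2)=1$ gives $1$, so the function takes both values. In general two things change. Several values must be hit at once, which requires forms of large rank; and the old parts must be varied inside $\ker x$ and $\ker y$, so as not to disturb $x$ and $y$. The next two lemmas deal with these points.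

\begin{lemma}\label{lem:onto}
Let $X,Y,T$ be finite $k$-spaces and $\Gamma:X\times Y\to T$ a map. Suppose that for every nonzero $\lambda\in T^*$ the function $\lambda\Gamma(\phi,\psi)$ is the sum of a bilinear form $b_\lambda(\phi,\psi)$ of rank greater than $\dim T$, an affine function of $\phi$ and an affine function of $\psi$. Then $\Gamma$ is surjective.
\end{lemma}

\begin{proof}
For $t_0\in T$ we have $\sum_{\lambda\in T^*}(-1)^{\lambda(t+t_0)}=|T|$ if $t=t_0$, and the sum is $0$ otherwise. So the proportion of pairs $(\phi,\psi)$ with $\Gamma(\phi,\psi)=t_0$ is $|T|^{-1}\sum_\lambda(-1)^{\lambda(t_0)}E_\lambda$, where $E_\lambda$ is the average of $(-1)^{\lambda\Gamma}$ over $X\times Y$. Let $\lambda\ne0$. For fixed $\phi$ the function $\lambda\Gamma(\phi,\cdot)$ is affine, with linear part $b_\lambda(\phi,\cdot)+\eta$ for an $\eta\in Y^*$ independent of $\phi$, and the average over $\psi$ is $0$ unless this linear part vanishes. The set of $\phi$ with $b_\lambda(\phi,\cdot)=\eta$ is empty or a coset of the left kernel of $b_\lambda$, which has index $2^{\operatorname{rank}b_\lambda}>|T|$.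 So $|E_\lambda|<|T|^{-1}$, and since $E_0=1$ the proportion is positive.
\end{proof}

Genericity of $z$ is a condition on all of $M$. By compactness, a finite piece of $M$ witnesses as much of it as we need.

\begin{lemma}\label{lem:cert}
Let $(x,y,z)$ be generic of type $(n_1,n_2,n_3)$, let $A\preceq M$ be finite and $n\ge1$. For finite $C\preceq M$ put $C_1^0=C_1\cap\ker x$, $C_2^0=C_2\cap\ker y$. There is a finite $C\preceq M$ containing $A$ such that $x(C_1)=k^{n_1}$, $y(C_2)=k^{n_2}$, and
\begin{enumerate}
\item[$(\mathrm R_n)$] for every nonzero $\lambda\in(k^{n_3})^*$, every functional $\Psi$ on $C_1^0\otimes C_2^0$ that agrees with $\lambda z$ on $U_C\cap(C_1^0\otimes C_2^0)$ has rank at least $n$ as a bilinear form.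
\end{enumerate}
\end{lemma}

\begin{proof}
By (M1) we may assume that $x(A_1)=k^{n_1}$ and $y(A_2)=k^{n_2}$. Suppose that $(\mathrm R_n)$ fails for every finite $C\preceq M$ containing $A$. A form of rank less than $n$ on $C_1^0\times C_2^0$ is the restriction of some $\sum_{i=1}^{n-1}x_i'\otimes y_i'$ with $x_i'\in V_1$, $y_i'\in V_2$. So the closed set $Y_C$ of all $(\lambda,x',y')$ in the compact space $((k^{n_3})^*\setminus0)\times V_1^{n-1}\times V_2^{n-1}$ with $\lambda z=\sum_i\beta(x_i',y_i')$ on $U_C\cap(C_1^0\otimes C_2^0)$ is nonempty. The sets $Y_C$ decrease as $C$ grows, and by (M1) finitely many $C$ lie in a common one. Hence some $(\lambda,x',y')$ lies in all $Y_C$. An element of $U\cap(\ker x\otimes\ker y)$ involves finitely many vectors of $\ker x$ and $\ker y$, so it lies in $U_C\cap(C_1^0\otimes C_2^0)$ for some $C$. Therefore $z_0=\lambda z+\sum_i\beta(x_i',y_i')$ vanishes on $U\cap(\ker x\otimes\ker y)$, and it extends to a functional $\varphi$ on $W_1\otimes W_2$ that vanishes on $\ker x\otimes\ker y$. Choose $a_i\in W_1$ and $b_j\in W_2$ that $x$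 and $y$ map to the standard bases, and let $\nu(w_1)=w_1+\sum_ix_i(w_1)a_i\in\ker x$. Since $w_2+\sum_jy_j(w_2)b_j\in\ker y$,
\[
\varphi(w_1\otimes w_2)=\sum_{i\le n_1}x_i(w_1)\,\varphi(a_i\otimes w_2)+\sum_{j\le n_2}\varphi(\nu(w_1)\otimes b_j)\,y_j(w_2).
\]
So $z_0\in Z_{n_1+n_2}$ and $\lambda z\in Z_{\mathrm{fin}}$, against genericity.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:ext}]
Let $r=\dim U_B/U_A$, $T=(k^{n_3})^r$ and $n=\dim T+1$.

\emph{Enlarging $A$.} Let $C\preceq M$ be as in Lemma~\ref{lem:cert}. Then $A\preceq C$ by (S2). Put $B^+=B\oplus_AC$. Since $B_i\cap C_i=A_i$ and $U_B\cap U_C=U_A$, the maps $x_B,y_B,z_B$ and the restrictions of $x,y,z$ to $C$ have common extensions to $B^+$. By (S3), $C\preceq B^+$, $B\preceq B^+$ and $U_{B^+}/U_C\cong U_B/U_A$. A solution for $C\preceq B^+$ restricts to a solution for $A\preceq B$ by (S1), and $r$ and $n$ are unchanged. So we may assume that $x(A_1)=k^{n_1}$, $y(A_2)=k^{n_2}$ and that $A$ satisfies $(\mathrm R_n)$.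

\emph{The copies.} Take $P,Q,u^j,\Theta,\mathcal L$ as in Section~\ref{sec:copies}, with bases $(p_i)$ of $P$ and $(q_l)$ of $Q$. Apply Lemma~\ref{lem:hidden} with $m=1+n_1\dim P+n_2\dim Q+\dim T$, let $S=\Theta\times\Sigma$ with its projection to $\Theta$, and let $B'$, $\theta_s$ be as in Lemma~\ref{lem:copies}. By Lemma~\ref{lem:copies}(b) and (M2) there is a strong embedding $h:B'\to M$ over $A$, and by Lemma~\ref{lem:copies}(c) every $f_s=h\theta_s$ is a strong embedding of $B$ over $A$. Let $\zeta:B_1'\otimes B_2'\to k^{n_3}$ be a linear extension of $zh:U_{B'}\to k^{n_3}$; it agrees with $z$ on $U_A$. For $s=(\phi,\psi,\sigma)$,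
\begin{align*}
xf_s(p_i)&=x(\phi p_i)+xh(p_i\otimes e_s), &yf_s(q_l)&=y(\psi q_l)+yh(q_l\otimes e_s),\\
zf_s(u^j)&=\zeta\big((\phi\otimes\psi)u^j_{PQ}\big)+F^j(s).
\end{align*}
As functions of $s$, the coordinates of $xh(p_i\otimes e_s)$ and $yh(q_l\otimes e_s)$ are in $\mathcal P$, and the coordinates of $F^j$ are in $\mathcal P^2$ by Lemma~\ref{lem:copies}(a). Fix $\sigma\in\Sigma$ such that on the fiber over $\sigma$ the former are constants, say $xh(p_i\otimes e_s)=\kappa_i$ and $yh(q_l\otimes e_s)=\kappa_l'$, and the latter lie in $\mathcal L$.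

\emph{The values of $x$ and $y$.} Since $x(A_1)=k^{n_1}$ and $y(A_2)=k^{n_2}$, there is $(\phi_0,\psi_0)\in\Theta$ with $x(\phi_0p_i)=x_B(p_i)+\kappa_i$ and $y(\psi_0q_l)=y_B(q_l)+\kappa_l'$ for all $i,l$. Let $X=\operatorname{Hom}(P,A_1^0)$ and $Y=\operatorname{Hom}(Q,A_2^0)$, and for $(\phi,\psi)\in X\times Y$ let $s(\phi,\psi)=(\phi_0+\phi,\psi_0+\psi,\sigma)$. For each such $s$ we have $xf_s=x_B$ on $A_1$ and on $P$, hence on $B_1$, and likewise $yf_s=y_B$ on $B_2$.

\emph{The values of $z$.} Let $\Gamma:X\times Y\to T$, $\Gamma(\phi,\psi)=(zf_{s(\phi,\psi)}(u^j))_{j\le r}$. We check the hypothesis of Lemma~\ref{lem:onto}. Let $\lambda=(\lambda_1,\dots,\lambda_r)\in T^*$ be nonzero, with $\lambda_j\in(k^{n_3})^*$. Write $u^j_{PQ}=\sum_{i,l}u^j_{il}\,p_i\otimes q_l$ and $\mu_{il}=\sum_ju^j_{il}\lambda_j$. The function $\sum_j\lambda_jF^j(\cdot,\sigma)$ is in $\mathcal L$, so at $(\phi',\psi')\in\Theta$ it equals $\sum_{i,l}\rho_{il}(\phi'p_i\otimes\psi'q_l)$ plus affine functions of $\phi'$ and of $\psi'$, where each $\rho_{il}$ vanishes on $U_A$. Hence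
\[
\lambda\Gamma(\phi,\psi)=\sum_{i,l}(\mu_{il}\zeta+\rho_{il})\big((\phi_0+\phi)p_i\otimes(\psi_0+\psi)q_l\big)+(\text{affine in }\phi)+(\text{affine in }\psi).
\]
Expanding, we find the bilinear part $b_\lambda(\phi,\psi)=\sum_{i,l}\Psi_{il}(\phi p_i\otimes\psi q_l)$, where $\Psi_{il}$ is the restriction of $\mu_{il}\zeta+\rho_{il}$ to $A_1^0\otimes A_2^0$. If all $\mu_{il}$ were $0$, then $\sum_ju^j_{PQ}\otimes\lambda_j=0$, and $\lambda=0$ by \eqref{eq:indep}. So some $\mu_{il}$ is nonzero. This $\Psi_{il}$ agrees with $\mu_{il}z$ on $U_A\cap(A_1^0\otimes A_2^0)$ and has rank at least $n$ by $(\mathrm R_n)$. Under $\phi\mapsto(\phi p_i)_i$ and $\psi\mapsto(\psi q_l)_l$, the form $b_\lambda$ is a block matrix with blocks $\Psi_{il}$, so its rank is at least $n>\dim T$.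

By Lemma~\ref{lem:onto} there is $s=s(\phi,\psi)$ with $zf_s(u^j)=z_B(u^j)$ for all $j$. Also $zf_s=z=z_B$ on $U_A$. So $zf_s=z_B$, and $f=f_s$ is as required.
\end{proof}

The independence of $x$ and $y$ was used to find $(\phi_0,\psi_0)$, the genericity of $z$ to obtain $(\mathrm R_n)$, and the hypothesis $A\preceq B$ through \eqref{eq:indep}, both in Lemma~\ref{lem:copies} and to find $\mu_{il}\ne0$.

\begin{corollary}[homogeneity]\label{cor:hom}
If $\mathbf t=(x,y,z)$ and $\mathbf t'=(x',y',z')$ are generic of the same type, there is $g\in G$ with $g\mathbf t=\mathbf t'$.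
\end{corollary}

\begin{proof}
Consider isomorphisms $f:A\to A'$ between finite $A,A'\preceq M$ with $x'f=x$, $y'f=y$, $z'f=z$ on $A$; the map $0\to0$ is one. Given $f$ and $w\in W_1\cup W_2$, take a finite $B\preceq M$ containing $A$ and $w$; then $A\preceq B$ by (S2). Regard $B$, via $f$, as a strong extension of $A'$, equipped with the restrictions of $x,y,z$, which extend the restrictions of $x',y',z'$ to $A'$. Proposition~\ref{prop:ext} for $\mathbf t'$ extends $f$ to an isomorphism of the same kind with domain $B$. Exchanging the roles of $\mathbf t$ and $\mathbf t'$, we can enlarge the range in the same way. Alternating, we get a chain whose domains and ranges exhaust $W_1$ and $W_2$. Its union $g$ maps $U=\bigcup U_A$ onto $U=\bigcup U_{A'}$, so $g\in G$, and $\mathbf t'\circ g=\mathbf t$ means $g\mathbf t=\mathbf t'$.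
\end{proof}

\section{Orbits over finite sets and smallness}\label{sec:orbits}

To describe arbitrary tuples by generic ones we must understand $Z_{\mathrm{fin}}$, algebraically and topologically.

\begin{lemma}\label{lem:Zfin}
\begin{enumerate}
\item[(a)] The linear map $V_1\otimes V_2\to Z$ induced by $\beta$ is injective.
\item[(b)] Each $Z_m$ is nowhere dense in $Z$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A nonzero tensor can be written $\tau=\sum_{i=1}^mx_i\otimes y_i$ with $m\ge1$ and independent tuples $x$ and $y$. Apply Proposition~\ref{prop:ext} to the generic triple of type $(m,m,0)$, with $A=0$ and $B=(kp,kq,k\,p\otimes q)$, prescribing $x_1(p)=y_1(q)=1$ and all other values $0$. This gives $p\otimes q\in U$ with $\tau(p\otimes q)=1$.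

(b) The sets $\{z:z|_{U_A}=z_A\}$ with $A\preceq M$ finite and $z_A\in U_A^*$ form a base of $Z$, and $Z_m$ is closed. Given $A$ and $z_A$, let $B=(k^{m+1},k^{m+1},k^{m+1}\otimes k^{m+1})$ and embed $A\oplus_0B$ strongly in $M$ over $A$. Then $U\supseteq U_A\oplus(B_1\otimes B_2)$, so some $z\in Z$ extends $z_A$ and restricts to a form of rank $m+1$ on $B_1\times B_2$. Elements of $Z_m$ have rank at most $m$ there, so $z\notin Z_m$.
\end{proof}

We write $\beta$ also for the $G$-equivariant isomorphism $V_1\otimes V_2\to Z_{\mathrm{fin}}$. An element $\beta(\tau)$ determines $\tau$, and $\tau=\sum_ix_i\otimes y_i$ with independent $x$, $y$ determines the spans of $x$ and of $y$; so the stabilizer of $\beta(\tau)$ moves each $x_i$ within a finite set. These vectors must be counted among those that a parameter set controls. For a finite subspace $\mathcal T\le V_1\otimes V_2$ let $\operatorname{supp}_1\mathcal T\le V_1$ be the span of all $(1\otimes\chi)\tau$, with $\tau\in\mathcal T$ and $\chi:V_2\to k$ linear, and define $\operatorname{supp}_2\mathcal T\le V_2$ symmetrically.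 Supports are finite, additive in $\mathcal T$ and $G$-equivariant; for $\tau$ as above the supports of $k\tau$ are the spans of $x$ and $y$; and so $\mathcal T\le\operatorname{supp}_1\mathcal T\otimes\operatorname{supp}_2\mathcal T$.

For a finite $D\subseteq H$ let $L_3(D)\le Z$ be the span of the third coordinates of elements of $D$, let $\mathcal T(D)=\beta^{-1}(L_3(D)\cap Z_{\mathrm{fin}})$, and for $i=1,2$ let $L_i(D)\le V_i$ be the span of $\operatorname{supp}_i\mathcal T(D)$ and the $i$-th coordinates of elements of $D$. These spaces are finite, increase with $D$, satisfy $L_i(gD)=gL_i(D)$ for $g\in G$, and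
\begin{equation}\label{eq:L3fin}
L_3(D)\cap Z_{\mathrm{fin}}\subseteq\beta\big(L_1(D)\otimes L_2(D)\big).
\end{equation}
Let $G_D^*$ be the pointwise stabilizer of $L_1(D)\cup L_2(D)\cup L_3(D)$ in $G$. It is a closed subgroup of $G_D$, of finite index because $G_D$ permutes the finite sets $L_i(D)$, hence open in $G_D$ by (T4). If $D\subseteq D'$, then $G_{D'}^*\le G_D^*$.

\begin{proof}[Proof of Theorem~\ref{thm:main}(1)]
Let $a\in H^n$ and let $D$ be the set of its entries. Choose bases $x$ of $L_1(D)$, $y$ of $L_2(D)$, and $z$ of a complement of $L_3(D)\cap Z_{\mathrm{fin}}$ in $L_3(D)$. The triple $(x,y,z)$ is generic. The coordinates of the entries of $a$ in $V_1$ and $V_2$ are linear combinations of the $x_i$ and of the $y_j$, and by \eqref{eq:L3fin} those in $Z$ are linear combinations of the $z_l$ and the $\beta(x_i,y_j)$. By Corollary~\ref{cor:hom}, tuples with the same type and the same coefficients lie in one orbit, and there are countably many choices of type and coefficients.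
\end{proof}

For ranks we need the topology of orbits, and we obtain it by comparing them with large subsets of the compact groups $\mathbf P=V_1^{n_1}\times V_2^{n_2}\times Z^{n_3}$. For given $n_1,n_2,n_3$ let $\mathcal X_D\subseteq\mathbf P$ be the set of triples $(x,y,z)$ with $x$ independent modulo $L_1(D)$, $y$ independent modulo $L_2(D)$, and $z$ independent modulo $L_3(D)+Z_{\mathrm{fin}}$.

\begin{lemma}\label{lem:X}
\begin{enumerate}
\item[(a)] $\mathcal X_D$ is a dense $G_\delta$ in $\mathbf P$, and $G_D^*$ acts transitively on it.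
\item[(b)] If $\mathbf t\in\mathcal X_D$ and $N\subseteq\mathbf P$ is meager, then $\{g\in G_D:g\mathbf t\in N\}$ is meager in $G_D$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For a nonzero coefficient vector $\mu$, the maps $(x,y,z)\mapsto\mu x,\ \mu y,\ \mu z$ are continuous open maps onto $V_1,V_2,Z$. The complement of $\mathcal X_D$ is the union of the preimages of the finite sets $L_1(D)$, $L_2(D)$ and of the countably many sets $l+Z_m$ with $l\in L_3(D)$. These sets are closed and nowhere dense by (T6) and Lemma~\ref{lem:Zfin}(b), and so are their preimages; now use (T1). The set $\mathcal X_D$ is $G_D$-invariant. Let $(x^0,y^0,z^0)$ be the generic triple chosen for $D$ in the previous proof. For $(x,y,z)\in\mathcal X_D$ the concatenated triple $(x^0x,y^0y,z^0z)$ is generic: if $\lambda^0z^0+\lambda z\in Z_{\mathrm{fin}}$, then $\lambda z\in L_3(D)+Z_{\mathrm{fin}}$, so $\lambda=0$, and then $\lambda^0=0$. By Corollary~\ref{cor:hom}, two elements of $\mathcal X_D$ are related by some $g\in G$ fixing $x^0,y^0,z^0$. By \eqref{eq:L3fin} such a $g$ lies in $G_D^*$.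

(b) The map $q:G_D^*\to\mathcal X_D$, $q(g)=g\mathbf t$, is continuous, and it is open by (a) and (T3), both spaces being Polish by (T1). For $g_0\in G_D$ the set $g_0^{-1}N\cap\mathcal X_D$ is meager in $\mathcal X_D$ by (T1), so its $q$-preimage is meager in $G_D^*$ by (T2). Translating by $g_0$, we see that $\{g\in g_0G_D^*:g\mathbf t\in N\}$ is meager, and $G_D$ is a finite union of open cosets $g_0G_D^*$.
\end{proof}

\section{The rank}\label{sec:rank}

For a finite tuple $a$ in $H$ and a finite $D\subseteq H$ put
\[
d_3(a/D)=\dim\frac{L_3(aD)+Z_{\mathrm{fin}}}{L_3(D)+Z_{\mathrm{fin}}},\qquad d_i(a/D)=\dim\frac{L_i(aD)}{L_i(D)}\ \ (i=1,2),\qquad d=d_1+d_2 .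
\]

\begin{theorem}\label{thm:rank}
For every finite tuple $a$ and finite set $D$, $\ \mathcal{NM}(a/D)=\omega\cdot d_3(a/D)+d(a/D)$.
\end{theorem}

Each new independent vector in $V_1$ or $V_2$ contributes $1$, as in Example~\ref{ex:V}. A generic $z\in Z$ contributes $\omega$: over the parameter $z+\beta(\tau)$, where $\tau$ has rank $m$, knowing $z$ amounts to knowing $\tau$, which carries $2m$ independent vectors, and $m$ is arbitrary. So $d$ can grow when $d_3$ drops, but we shall see that it cannot grow otherwise.

A triple $\mathbf t=(x,y,z)$ is \emph{adapted to $a/D$} if $x$, $y$, $z$ are tuples in $L_1(aD)$, $L_2(aD)$, $L_3(aD)$ whose images are bases of the three quotients that define $d_1,d_2,d_3$. Then $\mathbf t\in\mathcal X_D$ for $n_i=d_i(a/D)$. Moreover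
\begin{equation}\label{eq:L3}
L_3(aD)=\operatorname{span}(z)+L_3(D)+\big(L_3(aD)\cap Z_{\mathrm{fin}}\big),
\end{equation}
for if $l\in L_3(aD)$ is written as $\lambda z+l_0+f$ with $l_0\in L_3(D)$, $f\in Z_{\mathrm{fin}}$, then $f=l+\lambda z+l_0\in L_3(aD)$. An element of $G_D^*$ that fixes $\mathbf t$ fixes $L_1(aD)$ and $L_2(aD)$ pointwise, hence $L_3(aD)$ by \eqref{eq:L3} and \eqref{eq:L3fin}, hence $a$.

\begin{lemma}\label{lem:mono}
Let $D\subseteq D'$ be finite. Then $d_3(a/D')\le d_3(a/D)$. If equality holds, then $L_i(aD')=L_i(aD)+L_i(D')$ and $d_i(a/D')\le d_i(a/D)$ for $i=1,2$.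
\end{lemma}

\begin{proof}
Let $(x,y,z)$ be adapted to $a/D$. Since $L_3(aD')=L_3(aD)+L_3(D')$, the tuple $z$ spans $L_3(aD')+Z_{\mathrm{fin}}$ modulo $L_3(D')+Z_{\mathrm{fin}}$, which gives the inequality. If equality holds, $z$ is independent modulo $L_3(D')+Z_{\mathrm{fin}}$. By \eqref{eq:L3}, an element $f'\in L_3(aD')\cap Z_{\mathrm{fin}}$ has the form $\lambda z+l'+f$ with $l'\in L_3(D')$ and $f\in L_3(aD)\cap Z_{\mathrm{fin}}$. Then $\lambda z\in L_3(D')+Z_{\mathrm{fin}}$, so $\lambda=0$ and $l'=f'+f\in Z_{\mathrm{fin}}$. Thus $\mathcal T(aD')=\mathcal T(aD)+\mathcal T(D')$, and additivity of supports gives the formula for $L_i(aD')$. Finally $(L_i(aD)+L_i(D'))/L_i(D')$ is a quotient of $L_i(aD)/L_i(D)$.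
\end{proof}

\begin{lemma}\label{lem:nonmeager}
If $D\subseteq D'$, $d_3(a/D')=d_3(a/D)$ and $d(a/D')=d(a/D)$, then $o(a/D')$ is non-meager in $o(a/D)$.
\end{lemma}

\begin{proof}
Let $\mathbf t=(x,y,z)$ be adapted to $a/D$. By Lemma~\ref{lem:mono}, $d_i(a/D')=d_i(a/D)$ for all $i$, and $x,y,z$ span the three quotients for $a/D'$. Comparing dimensions, they are independent there, so $\mathbf t\in\mathcal X_{D'}$. By Lemma~\ref{lem:X}(a) the complement of $\mathcal X_{D'}$ in $\mathbf P$ is meager, so by Lemma~\ref{lem:X}(b) the set $\Delta=\{g\in G_D^*:g\mathbf t\in\mathcal X_{D'}\}$ is comeager in the open subgroup $G_D^*$, hence non-meager in $G_D$ by (T1). Let $g\in\Delta$. By Lemma~\ref{lem:X}(a) there is $g'\in G_{D'}^*\le G_D^*$ with $g'\mathbf t=g\mathbf t$. Then $g'^{-1}g\in G_D^*$ fixes $\mathbf t$, hence $a$, and $ga=g'a\in o(a/D')$. So $\Delta\subseteq\pi^{-1}(o(a/D'))$ for the map $\pi$ of (T5), and $o(a/D')$ is non-meager by (T2).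
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:rank}]
Write $R(a/D)=\omega\cdot d_3(a/D)+d(a/D)$. The order of these ordinals is the lexicographic order of the pairs $(d_3,d)$.

\emph{Upper bound.} We show by induction on $\alpha$ that $\mathcal{NM}(a/D)\ge\alpha$ implies $R(a/D)\ge\alpha$, for all $a$ and $D$. Zero and limit ordinals need no argument. If $\mathcal{NM}(a/D)\ge\alpha+1$, take $E$ with $o(a/DE)$ meager in $o(a/D)$ and $\mathcal{NM}(a/DE)\ge\alpha$. By Lemma~\ref{lem:mono}, either $d_3$ drops in passing from $D$ to $DE$, or it stays and $d$ does not grow; in the second case $d$ drops by Lemma~\ref{lem:nonmeager}. So $R(a/D)>R(a/DE)\ge\alpha$.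

\emph{Lower bound.} We show $\mathcal{NM}(a/D)\ge R(a/D)$ by induction on $R(a/D)$; the case $R(a/D)=0$ is trivial. Put $d_i=d_i(a/D)$, $d=d(a/D)$, and recall that $L_i((ga)D)=gL_i(aD)$ for $g\in G_D$. In each case we add one parameter, compute the new value of $R$, and enclose the new orbit in a set $Y$ to which (T5) applies.

\emph{Case $d\ge1$.} By symmetry let $d_1\ge1$. Pick $x_*\in L_1(aD)\setminus L_1(D)$ and put $D'=D\cup\{(x_*,0,0)\}$. The spaces $L_3$, $\mathcal T$ and $L_2$ do not change when $D$ is replaced by $D'$ or $aD$ by $aD'$, while $L_1(D')=L_1(D)+kx_*$ and $L_1(aD')=L_1(aD)$. So $R(a/D')+1=R(a/D)$. Let $Y=\{a'\in o(a/D):x_*\in L_1(a'D)\}$. If $g\in G_{D'}$, then $x_*=gx_*\in L_1((ga)D)$; so $o(a/D')\subseteq Y$. The set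
\[
\pi^{-1}(Y)=\bigcup_{l\in L_1(aD)}\{g\in G_D:gl=x_*\}
\]
is a finite union of closed sets. The set for $l\in L_1(D)$ is empty, as $G_D$ preserves $L_1(D)$. Any other $l$ lies in $\mathcal X_D$ for $\mathbf P=V_1$, and its set is meager by Lemma~\ref{lem:X}(b) with $N=\{x_*\}$. By (T5), $o(a/D')$ is meager in $o(a/D)$, and by induction $\mathcal{NM}(a/D)\ge R(a/D')+1=R(a/D)$.

\emph{Case $d=0$, $d_3\ge1$.} Let $m\ge1$. Pick $z_*\in L_3(aD)\setminus(L_3(D)+Z_{\mathrm{fin}})$ and $\tau=\sum_{i=1}^mx_i\otimes y_i$ with $x$ independent modulo $L_1(aD)$ and $y$ independent modulo $L_2(aD)$. Put $b=z_*+\beta(\tau)$ and $D'=D\cup\{(0,0,b)\}$. Since $b\notin L_3(D)+Z_{\mathrm{fin}}$, no element of $b+L_3(D)$ is in $Z_{\mathrm{fin}}$. So $\mathcal T(D')=\mathcal T(D)$ and $L_i(D')=L_i(D)$ for $i=1,2$. On the other hand $L_3(aD')=L_3(aD)+kb=L_3(aD)+k\beta(\tau)$. Hence $L_3(aD')+Z_{\mathrm{fin}}=L_3(aD)+Z_{\mathrm{fin}}$, while $L_3(D')+Z_{\mathrm{fin}}$ has grown by one dimension, so $d_3(a/D')=d_3-1$. Since $\beta(\tau)\in Z_{\mathrm{fin}}$, we have $L_3(aD')\cap Z_{\mathrm{fin}}=(L_3(aD)\cap Z_{\mathrm{fin}})+k\beta(\tau)$,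 so $\mathcal T(aD')=\mathcal T(aD)+k\tau$. Therefore $L_1(aD')=L_1(aD)+\operatorname{span}(x)$, $L_2(aD')=L_2(aD)+\operatorname{span}(y)$, and $d(a/D')=2m$.

Let $Y=\{a'\in o(a/D):b\in L_3(a'D)+Z_m\}$. If $g\in G_{D'}$, then $b=gb=gz_*+g\beta(\tau)\in L_3((ga)D)+Z_m$; so $o(a/D')\subseteq Y$. The set
\[
\pi^{-1}(Y)=\bigcup_{l\in L_3(aD)}\{g\in G_D:gl\in b+Z_m\}
\]
is a finite union of closed sets. The set for $l\in L_3(D)+Z_{\mathrm{fin}}$ is empty, since this space is $G_D$-invariant, contains $Z_m$ and does not contain $b$. Any other $l$ lies in $\mathcal X_D$ for $\mathbf P=Z$, and its set is meager by Lemma~\ref{lem:X}(b) with $N=b+Z_m$, which is nowhere dense by Lemma~\ref{lem:Zfin}(b). By (T5), $o(a/D')$ is meager in $o(a/D)$. As $R(a/D')=\omega\cdot(d_3-1)+2m<R(a/D)$, induction gives $\mathcal{NM}(a/D)\ge\omega\cdot(d_3-1)+2m+1$. This holds for every $m$, so $\mathcal{NM}(a/D)\ge\omega\cdot d_3=R(a/D)$.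
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(2)]
By Theorem~\ref{thm:rank} all ranks are ordinals, so $(H,G)$ is $nm$-stable; only the upper bound is needed for this. Let $h=(x,y,z)\in H$, so that $L_3(\{h\})=kz$. If $z\in Z_{\mathrm{fin}}$, then $d_3(h/\emptyset)=0$ and $\mathcal{NM}(h/\emptyset)$ is finite. If $z\notin Z_{\mathrm{fin}}$, then $d_3(h/\emptyset)=1$ and $\mathcal T(\{h\})=0$, so $d(h/\emptyset)=\dim kx+\dim ky\le2$, with equality when $x\ne0$ and $y\neq0$. Elements $z\notin Z_{\mathrm{fin}}$ exist because $Z_{\mathrm{fin}}$ is meager in $Z$ by Lemma~\ref{lem:Zfin}(b). So the supremum of the ranks $\mathcal{NM}(h/\emptyset)$ is $\omega+2$, and it is attained.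
\end{proof}

Parts (3), (1) and (2) of Theorem~\ref{thm:main} were proved in Sections \ref{sec:M}, \ref{sec:orbits} and \ref{sec:rank}, so the proof is complete.

\begin{thebibliography}{9}

\bibitem{BK}
Becker and Kechris, \emph{The Descriptive Set Theory of Polish Group Actions}.

\bibitem{PS}
\emph{Some model theory of Polish structures},
\texttt{http://modnet.imj-prg.fr/Publications/}\allowbreak\texttt{Preprint\%20server/papers/82/82.pdf}

\end{thebibliography}
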